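# The $a$-function of a fully commutative element is the width of its heap

## 1. Hecke algebras and the Kazhdan–Lusztig basis

**Coxeter systems.** A Coxeter system $(W,S)$ is a group $W$ with presentation $\langle S\mid (s_is_j)^{m_{ij}}=1\rangle$, where $m_{ij}\in\mathbb Z\cup\{\infty\}$, $m_{ii}=1$, $m_{ij}=m_{ji}\ge2$ for $i\ne j$, and relations with $m_{ij}=\infty$ are omitted. For $s,t\in S$ write $m_{st}$ for the order of $st$. The set $S$ may be infinite. Let $\ell$ be the length function, $\le$ the Bruhat order, and
$$L(x)=\{s\in S: sx<x\},$$
the set of first letters of reduced words of $x$. A *braid move* replaces a factor $sts\cdots$ of $m_{st}<\infty$ letters ($s\ne t$) in a word by $tst\cdots$ with equally many letters; for $m_{st}=2$ it is a *commutation move*. Two classical theorems will be used.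

* **Matsumoto.** Any two reduced words of an element are related by braid moves.
* **Tits.** A non-reduced word can be transformed by braid moves into a word with two equal adjacent letters.

*Example.* In $A_2$, that is $S=\{s,t\}$ with $m_{st}=3$, the longest element has the two reduced words $sts$ and $tst$, and $L(sts)=\{s,t\}$.

**The Hecke algebra.** $\mathcal H$ is the algebra over $\mathbb Z[v,v^{-1}]$ with basis $\{T_w\}_{w\in W}$, with $T_xT_y=T_{xy}$ if $\ell(xy)=\ell(x)+\ell(y)$, and $(T_s-v)(T_s+v^{-1})=0$. Put $\xi=v-v^{-1}$ and $[2]=v+v^{-1}$, so that $T_s^2=1+\xi T_s$. Two standard structures on $\mathcal H$ are used. The linear form $\tau(\sum_x c_xT_x)=c_1$ satisfies $\tau(T_xT_y)=\delta_{xy,1}$. The linear map $\flat:T_x\mapsto T_{x^{-1}}$ is an anti-automorphism.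

**The Kazhdan–Lusztig basis.** This is the basis
$$C_w=\sum_{y\le w}p_{y,w}T_y,\qquad p_{w,w}=1,\qquad p_{y,w}=v^{\ell(y)-\ell(w)}P_{y,w}(v^2)\in v^{-1}\mathbb Z[v^{-1}]\ \ (y<w),$$
where $P_{y,w}$ are the Kazhdan–Lusztig polynomials. (The other common normalization starts from $T_s-v$; it is, up to signs, the image of this basis under the algebra automorphism $T_s\mapsto -T_s^{-1}$, so it changes structure constants only by signs and gives the same function $a$ below.) Write
$$C_xC_y=\sum_{z}g_{x,y,z}C_z .$$
Since $\flat$ sends $C_x$ to $C_{x^{-1}}$, we have $g_{x,y,z}=g_{y^{-1},x^{-1},z^{-1}}$. We recall two inputs.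

* **(KL)** If $s\in L(x)$, then $C_sC_x=[2]C_x$. If $s\notin L(x)$, then
$$C_sC_x=C_{sx}+\sum_{u<x,\ su<u}\mu(u,x)\,C_u,\tag{1}$$
where $\mu(u,x)\in\mathbb Z$ is the coefficient of $v^{-1}$ in $p_{u,x}$. If $sx<x$, then $p_{sx,x}=v^{-1}$, so $\mu(sx,x)=1$. Each $P_{1,x}$ has constant term $1$. In every case $C_sC_x$ is a combination of elements $C_u$ with $s\in L(u)$.
* **(EW)** (Elias–Williamson, *The Hodge theory of Soergel bimodules*, Ann. of Math. 180 (2014).) All $p_{y,w}$ and all $g_{x,y,z}$ have nonnegative coefficients, for every Coxeter system. If $S$ is infinite, finitely many elements lie in a standard parabolic subgroup of finite rank, whose basis and structure constants are the restricted ones.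

*Examples.* (i) $C_s=T_s+v^{-1}$ and $C_s^2=[2]C_s$.

(ii) Let $I\subseteq S$ be a finite set of pairwise commuting generators and $w_I=\prod_{s\in I}s$. Then
$$C_{w_I}=\prod_{s\in I}C_s,\qquad C_{w_I}^2=[2]^{|I|}C_{w_I},\qquad p_{1,w_I}=v^{-|I|}.\tag{2}$$
Indeed, in (1) with $x=w_K$ and $s\notin K$, every $u<w_K$ is a product of elements of $K$, so $su>u$ and the sum is empty; thus $C_sC_{w_K}=C_{sw_K}$, and one inducts on $|K|$.

(iii) Let $W$ be of type $A_3$ with generators $s_1,s_2,s_3$, where $m_{12}=m_{23}=3$ and $m_{13}=2$. Write $132$ for $s_1s_3s_2$, and so on. By (1), $C_3C_2=C_{32}$ (the only $u<2$ is $1$) and $C_1C_{32}=C_{132}$ (no $u<32$ has $1\in L(u)$), so $C_{132}=C_1C_3C_2$. For $C_2C_{132}$, the only $u<132$ with $2\in L(u)$ is $u=2$. Expanding $(T_1+v^{-1})(T_3+v^{-1})(T_2+v^{-1})$ gives $p_{2,132}=v^{-2}$, so $\mu=0$. Hence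
$$C_{2132}=C_2C_1C_3C_2,\qquad p_{1,132}=v^{-3},\qquad p_{1,2132}=v^{-2}+v^{-4}.\tag{3}$$
In the last formula, $v^{-4}$ comes from choosing $v^{-1}$ in all four factors, and $v^{-2}$ comes from choosing $T_2$ twice, using $T_2^2=1+\xi T_2$.

## 2. The $a$-function and the Kazhdan–Lusztig preorders

**The function $a$.** For $z\in W$, $a(z)$ is the maximum degree in $v$ of $g_{x,y,z}$ as $x,y$ range over $W$. That the maximum exists is part of Lemma 1 below. Since $g_{1,z,z}=1$, we have $a(z)\ge0$, and $\flat$ gives $a(z)=a(z^{-1})$.

*Example.* $a(1)=0$: if $x\ne1$ and $s\in L(x)$, then $[2]C_xC_y=C_sC_xC_y$ lies in the span of the $C_u$ with $s\in L(u)$, so $g_{x,y,1}=0$. The case $y\ne 1$ follows by $\flat$, and $g_{1,1,1}=1$.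

**The preorders.** We say that $C_z$ *occurs* in $h\in\mathcal H$ if its coefficient is nonzero. Let $\le_L$ be the preorder generated by: $z\le_Lz'$ if $C_z$ occurs in $C_sC_{z'}$ for some $s\in S$. Define $\le_R$ in the same way with $C_{z'}C_s$, and let $\le_{LR}$ be generated by both. Let $\sim_L,\sim_R,\sim_{LR}$ be the associated equivalences; their classes are the left, right and two-sided cells. The elements $C_s$ generate $\mathcal H$, so the span of $\{C_u:u\le_Lz\}$ is a left ideal. Therefore
$$g_{x,y,z}\ne0\ \Longrightarrow\ z\le_Ly\ \text{ and }\ z\le_Rx .\tag{4}$$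
By $\flat$, $z\le_Rz'$ if and only if $z^{-1}\le_Lz'^{-1}$.

*Example.* If $sx>x$, then $C_{sx}$ occurs in $C_sC_x$, so $sx\le_Lx$: multiplying up in length goes down in the preorder. If $m_{st}\ge3$, then (1) gives $C_sC_t=C_{st}$ and $C_tC_{st}=C_{tst}+C_t$ (the only $u<st$ with $t\in L(u)$ is $u=t$, and $\mu(t,st)=1$). So $st\le_Lt\le_Lst$, that is, $st\sim_Lt$.

## 3. Fully commutative elements and heaps

**Full commutativity.** An element $w$ is *fully commutative* if any reduced word of $w$ can be obtained from any other by commutation moves alone. $W_c$ is the set of these elements.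

*Example.* In $A_3$, the element $2132$ has exactly the reduced words $2132$ and $2312$: no factor of either word has the form $121$, $212$, $232$ or $323$, so only the move $13\leftrightarrow31$ applies. So $2132\in W_c$. In $A_2$, $sts\notin W_c$.

**Heaps.** The *heap* of a word $(t_1,\dots,t_k)$ is the set $\{1,\dots,k\}$, with $i$ labelled $t_i$, ordered by the reflexive transitive closure of the relations $i\prec j$ for $i<j$ such that $t_i=t_j$ or $m_{t_it_j}\ge3$. The heap of $w\in W_c$ is the heap of one of its reduced words. A commutation move does not change the labelled poset up to isomorphism, so the choice does not matter.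

**Width.** An *antichain* is a subset in which no two distinct elements are comparable. For $w\in W_c$, $n(w)$ is the size of the longest antichain in the heap of $w$.

*Examples.* The heap of $2132$ has a bottom element labelled $2$, two incomparable elements labelled $1$ and $3$ above it, and a top element labelled $2$; so $n(2132)=2$. The heap of $132$ has two minimal elements labelled $1,3$ and an element labelled $2$ above both; $n(132)=2$. If $m_{st}\ge3$, the heap of $st$ is a two-element chain and $n(st)=1$. Also $n(1)=0$.

We can now ask the question. One number, $a(w)$, is defined by searching all products in the Hecke algebra; the other, $n(w)$, is read off a small picture. The following conjecture is taken from "The Classification Of $a(2)$-Finite Coxeter Groups", https://robertmuth.files.wordpress.com/2018/11/richardgreen.pdf.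

> **Conjecture.** Let $W$ be a Coxeter group, let $w\in W_c$, and let $n(w)$ be the size of the longest antichain in the heap of $w$. Then $a(w)$ is equal to $n(w)$.

It is known that $n(w)\le a(w)$ for every $w\in W_c$, and that equality holds when $W$ is a finite or affine Weyl group (J.-Y. Shi). We shall prove that the conjecture is true for every Coxeter group, and then determine which elements of which cells are responsible.

Full commutativity cannot be dropped. In $A_2$, the word $sts$ has a chain as its heap, of width $1$. But $C_{sts}=\sum_yv^{\ell(y)-3}T_y$, and $C_sC_{sts}=[2]C_{sts}$ gives $T_sC_{sts}=vC_{sts}$, similarly for $t$. So $C_{sts}^2=\sum_yv^{2\ell(y)-3}C_{sts}=(v^3+2v+2v^{-1}+v^{-3})C_{sts}$, and $a(sts)\ge3$.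

## 4. Two generators, by hand

**Commuting generators.** Let $S=\{s,t\}$ with $m_{st}=2$ and $w=st$. The heap is an antichain of size $2$. Every $C_xC_y$ is a product of at most two factors $C_s$ and at most two factors $C_t$, all commuting, so it equals $[2]^jC_z$ with $j\le2$. And $C_{st}^2=[2]^2C_{st}$. So $a(st)=2=n(st)$.

**Non-commuting generators.** Let $S=\{s,t\}$ with $3\le m_{st}\le\infty$. Let $w\ne1$, and let $w$ not be the longest element $w_0$ if $m_{st}<\infty$. Then $w$ has one reduced word, so $w\in W_c$; the heap is a chain and $n(w)=1$. Taking $r\in L(w)$, $C_rC_w=[2]C_w$ gives $a(w)\ge1$.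

For the upper bound, recall that in a dihedral group $p_{u,x}=v^{\ell(u)-\ell(x)}$ for $u\le x$, so $\mu(u,x)\neq 0$ only if $\ell(u)=\ell(x)-1$. Let $x\ne1,w_0$, let $r\notin L(x)$, and let $r'$ be the other generator. Then (1) reads
$$C_rC_x=C_{rx}+C_{r'x}\ (\ell(x)\ge2),\qquad C_rC_x=C_{rx}\ (\ell(x)=1).$$
Solving for $C_{rx}$ and inducting on length, each $C_x$ with $x\ne1$ is an integer combination of products $C_{r_1}C_{r_2}\cdots C_{r_k}$ with alternating letters. Apply such a product to $C_y$, $y\ne1,w_0$. The rightmost factor $C_{r_k}$ gives either $[2]C_y$ or an integer combination, and all $C_u$ that appear have $r_k\in L(u)$. The next factor has the other letter; on each $C_u$ with $u\ne w_0$ we have $L(u)=\{r_k\}$, so it acts with integer coefficients. The same holds for all later factors, and once $C_{w_0}$ appears it stays a multiple of $C_{w_0}$. So all $g_{x,y,z}$ with $z\ne w_0$ have degree at most $1$. (The cases $x=1$ or $y=1$ give degree $0$, and $y=w_0$ gives only multiples of $C_{w_0}$.) Hence $a(w)=1=n(w)$.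

## 5. The trace bound, and where it is not sharp

We want an upper bound for $a$. The natural tool is the trace $\tau$ with positivity. Let
$$\Delta(z)=-\deg p_{1,z},$$
which is finite because $P_{1,z}$ has constant term $1$.

**Lemma 1 (trace bound).** $a(z)\le\Delta(z)$ for all $z\in W$; in particular the maximum defining $a(z)$ exists.

*Proof.* On the one hand,
$$\tau(C_xC_y)=\sum_bp_{b,x}\,p_{b^{-1},y}\in\delta_{xy,1}+v^{-1}\mathbb Z[v^{-1}],\tag{5}$$
because a summand lies in $v^{-1}\mathbb Z[v^{-1}]$ unless $b=x$ and $b^{-1}=y$, when it is $1$. On the other hand,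
$$\tau(C_xC_y)=\sum_ug_{x,y,u}\,p_{1,u}.\tag{6}$$
By (EW) nothing cancels in (6). So each summand has degree at most $0$, that is, $\deg g_{x,y,z}\le\Delta(z)$. $\square$

*Example.* By (2), $\Delta(w_I)=|I|$ for a commuting product, and $C_{w_I}^2=[2]^{|I|}C_{w_I}$, so $a(w_I)=|I|=n(w_I)$. By (3), $\Delta(2132)=2$. Since $C_{231}=C_2C_1C_3$ by (3) and $\flat$, we get $C_{231}C_{132}=C_2C_1^2C_3^2C_2=[2]^2C_{2132}$, so $a(2132)=2=n(2132)$.

A sensible plan is thus to prove $\Delta(w)\le n(w)$ for all $w\in W_c$. It fails at once: for $m_{st}\ge3$ we have $C_{st}=C_sC_t$ and $p_{1,st}=v^{-2}$, so $\Delta(st)=2$, while $n(st)=1$. Likewise $\Delta(132)=3>2=n(132)$. The trace bound at $w$ itself is too weak.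

What helps in these two examples is to move to another element. Look at the constant term of $\tau(C_{w^{-1}}C_w)$, which is $1$ by (5), and ask which $z$ in (6) produces it.

* For $w=st$: $C_{ts}C_{st}=[2]C_tC_{st}=[2]C_{tst}+[2]C_t$. The first summand contributes to $\tau$ the term $[2]p_{1,tst}$. From $C_{tst}=C_tC_sC_t-C_t$ one gets $p_{1,tst}=v^{-3}+v^{-1}-v^{-1}=v^{-3}$, so this term has no constant term. The second contributes $[2]v^{-1}=1+v^{-2}$. The constant term comes from $t$, where the trace bound *is* sharp: $a(t)=\Delta(t)=1$.
* For $w=132$: $C_{231}C_{132}=[2]^2C_{2132}$, so the constant term comes from $2132$, with $a(2132)=\Delta(2132)=2$.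

In both cases the element found, call it $d$, satisfies $d\le_Lw$ by (4). The following lemma then gives $a(w)\le a(d)$.

**Lemma 2 (monotonicity).** If $z\le_Lz'$, $z\le_Rz'$ or $z\le_{LR}z'$, then $a(z)\ge a(z')$.

*Proof.* Since $a(z)=a(z^{-1})$, it suffices to treat one generating step of $\le_L$: $z\ne z'$ and $C_z$ occurs in $C_sC_{z'}$. Then $s\notin L(z')$, since otherwise $C_sC_{z'}=[2]C_{z'}$. Choose $p,q$ with $\deg g_{p,q,z'}=a(z')$.

We first show $s\notin L(p)$. If $s\in L(p)$, then $h=C_pC_q$ satisfies $C_sh=[2]h$. Now $C_sh$ lies in the span of the $C_u$ with $s\in L(u)$, so $[2]h$ does, hence $h$ does. But $C_{z'}$ occurs in $h$ and $s\notin L(z')$, a contradiction. So $s\notin L(p)$, and by (1) all $g_{s,p,u}$ are integers.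

Computing the coefficient of $C_z$ in $C_sC_pC_q$ in two ways,
$$\sum_ug_{s,p,u}\,g_{u,q,z}=\sum_ug_{p,q,u}\,g_{s,u,z}.$$
On the right, the summand $u=z'$ has degree at least $a(z')$, since $g_{s,z',z}\ne0$; by positivity so does the sum. On the left the $g_{s,p,u}$ are integers, so some $g_{u,q,z}$ has degree at least $a(z')$. Hence $a(z)\ge a(z')$. $\square$

So the plan changes: attach to each $w$ the element $d_w$ where the constant term of $\tau(C_{w^{-1}}C_w)$ sits, and prove $a(d_w)\le n(w)$. In the examples we knew the elements $C_w$ explicitly. In general we have no formula for $p_{1,d}$, so we shall not compute $d_w$; we shall show that an element $d$ with $a(d)>n(w)$ cannot be $d_w$.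

## 6. The set $D$ and the element $d_u$

Let $D=\{d\in W: a(d)=\Delta(d)\}$. For instance $1$, every $s\in S$, every $w_I$, and $2132$ in $A_3$ lie in $D$, while $st\notin D$ if $m_{st}\ge3$. For $d\in D$ put $N=a(d)$ and
$$\lambda_d(h)=v^{-N}\cdot(\text{coefficient of }C_d\text{ in }h).$$

**Lemma 3.** (i) For $d\in D$ and $u,u'\in W$,
$$\lambda_d(C_{u^{-1}}C_{u'})\in\delta_{u,u'}\,\varepsilon^d_u+v^{-1}\mathbb Z[v^{-1}],\qquad\varepsilon_u^d\in\{0,1\}.\tag{7}$$
(ii) For each $u\in W$ there is exactly one $d\in D$ with $\varepsilon^d_u=1$. Call it $d_u$. Then $d_u\le_Lu$ and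
$$a(u)\le a(d_u).\tag{8}$$

*Proof.* (i) By definition of $a$, $\deg g_{u^{-1},u',d}\le N$, and $p_{1,d}$ has degree exactly $-N$ with a positive integer leading coefficient. So the constant term of $g_{u^{-1},u',d}\,p_{1,d}$ is the coefficient of $v^N$ in $g_{u^{-1},u',d}$ times a positive integer. By positivity in (6) it is at most the constant term $\delta_{u,u'}$ of $\tau(C_{u^{-1}}C_{u'})$. So the coefficient of $v^N$ in $g_{u^{-1},u',d}$ is $0$ if $u\ne u'$ and is $0$ or $1$ if $u=u'$. Multiply by $v^{-N}$.

(ii) The constant term of $\tau(C_{u^{-1}}C_u)=\sum_zg_{u^{-1},u,z}p_{1,z}$ is $1$. The constant terms of the summands are nonnegative integers, so exactly one $z$ has a nonzero one. Each summand has degree at most $0$, so for this $z$ we have $\deg g_{u^{-1},u,z}=\Delta(z)\ge a(z)\ge\deg g_{u^{-1},u,z}$. Thus $z\in D$, and the coefficient of $v^{a(z)}$ in $g_{u^{-1},u,z}$ is nonzero, so $\varepsilon^z_u=1$. Conversely, if $\varepsilon_u^d=1$, then the summand at $d$ has a nonzero constant term, so $d=z$. Finally $C_{d_u}$ occurs in $C_{u^{-1}}C_u$, so $d_u\le_Lu$ by (4), and (8) is Lemma 2. $\square$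

*Example.* By Section 5, $d_{st}=t$ if $m_{st}\ge3$, and $d_{132}=2132$ in $A_3$.

**Passing to the $T$-basis.** The numbers $\varepsilon^d_x$ can also be seen by $T_x$, which is much easier to multiply. Inverting the unitriangular matrix $(p_{y,w})$,
$$T_x=\sum_{u\le x}r_{u,x}C_u,\qquad r_{x,x}=1,\qquad r_{u,x}\in v^{-1}\mathbb Z[v^{-1}]\ (u<x);$$
put $r_{u,x}=0$ if $u\not\le x$. Applying $\flat$, $T_{x^{-1}}=\sum_ur_{u,x}C_{u^{-1}}$. So $T_{x^{-1}}T_x=\sum_{u,u'}r_{u,x}r_{u',x}C_{u^{-1}}C_{u'}$, and by (7) all terms other than $u=u'=x$ contribute to $v^{-1}\mathbb Z[v^{-1}]$. Hence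
$$\lambda_d(T_{x^{-1}}T_x)\in\varepsilon^d_x+v^{-1}\mathbb Z[v^{-1}],\qquad\lambda_d(T_X)=v^{-N}r_{d,X}.\tag{9}$$

## 7. The star step

The first tool compares $\varepsilon^d_x$ with $\varepsilon^d_{sx}$, so that one can induct on length.

**Lemma 4 (star step).** Let $d\in D$, $s\in L(x)$, $x'=sx$, and suppose there is $t\in L(x')\setminus L(x)$. Then $\varepsilon^d_x=\varepsilon^d_{x'}$.

*Proof.* Put $(h,h')=\lambda_d(h^\flat h')$. It is bilinear, and $(C_rh,h')=\lambda_d(h^\flat C_rh')=(h,C_rh')$ for $r\in S$. By (7), $(C_u,C_{u'})\in\delta_{u,u'}\varepsilon^d_u+v^{-1}\mathbb Z[v^{-1}]$. Let $\beta$ be the coefficient of $v^{-1}$ in $(C_{x'},C_x)\in v^{-1}\mathbb Z[v^{-1}]$. We show that both $\varepsilon^d_{x'}$ and $\varepsilon^d_x$ equal $\beta$.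

Since $t\notin L(x)$, $t\in L(x')$, $x'<x$ and $\mu(x',x)=1$, formula (1) gives $C_tC_x=C_{x'}+(\text{an integer combination of }C_u,\ u\ne x')$; the leading term $C_{tx}$ is among these, since $\ell(tx)>\ell(x')$. So $(C_{x'},C_tC_x)$ has constant term $\varepsilon^d_{x'}$. It also equals $(C_tC_{x'},C_x)=[2](C_{x'},C_x)$, whose constant term is $\beta$.

Since $s\notin L(x')$, formula (1) gives $C_sC_{x'}=C_x+(\text{an integer combination of }C_u,\ u\ne x)$. So $(C_sC_{x'},C_x)$ has constant term $\varepsilon^d_x$. It also equals $(C_{x'},C_sC_x)=[2](C_{x'},C_x)$, whose constant term is $\beta$. $\square$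

*Example.* Let $m_{st}\ge3$ and $x=st$. Then $s\in L(x)$, $sx=t$, and $t\in L(t)\setminus L(st)$. So $d_{st}=d_t=t$, without any computation of products.

If one could always find such $s,t$, induction on length would finish the proof. One cannot. For $x=132$ in $A_3$ we have $L(x)=\{1,3\}$, while $L(s_1x)=L(32)=\{3\}$ and $L(s_3x)=L(12)=\{1\}$. No new letter becomes available, and the star step says nothing. The second tool must treat exactly the $x$ with $L(sx)\subseteq L(x)$ for all $s\in L(x)$. It comes from the shape of their heaps.

## 8. Words, linear extensions and the mirrored heap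

**The dictionary between words and heaps.** Let $P$ be the heap of a word. We collect what is needed.

* **(H1)** *Elements with equal or non-commuting labels are comparable; if $j$ covers $i$, then their labels are equal or do not commute.* The first part is the definition. A relation in a transitive closure that is a cover must be one of the generating relations, which gives the second. In particular incomparable elements have distinct commuting labels.
* **(H2)** *The words obtained from the given one by commutation moves are exactly the label words of linear extensions of $P$, and each of them has heap $P$.* Two elements adjacent in a linear extension are comparable only if one covers the other. So by (H1), two adjacent letters are distinct and commute if and only if the elements are incomparable, and a commutation move is a swap of adjacent incomparable elements. It leads to a linear extension again. Any two linear extensions are connected by such swaps: if the first differs from the second, it has two adjacent elements that are in the opposite order in the second, hence incomparable; swapping them lowers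 the number of inversions. Finally, in any linear extension two elements with equal or non-commuting labels appear in the order given by $P$, so the generating relations are unchanged.
* **(H3)** *A convex subset $Q$ of $P$ is consecutive in some linear extension.* Let $P_1$ be the set of elements outside $Q$ below some element of $Q$. If $f\prec e\in P_1$, then $f$ is below an element $q$ of $Q$; and $f\in Q$ would give $f\prec e\prec q$ with $e\in Q$ by convexity, a contradiction. So $P_1$ is an ideal (down-set), and so is $P_1\cup Q$. List $P_1$, then $Q$, then the rest. *Conversely, a factor of a linear extension is a convex set, and its heap as a word carries the induced order*: a chain of generating relations between two of its elements stays inside the factor.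
* **(H4)** *If a reduced word of $x$ contains a factor $sts\cdots$ of $m_{st}$ letters with $3\le m_{st}<\infty$, then $x\notin W_c$. If no reduced word of $x$ contains one, then $x\in W_c$.* In the first case a braid move changes the subword formed by the letters $s,t$, which commutation moves never change. The second is Matsumoto.

Now let $x\in W_c$ with heap $E$. By (H2) the reduced words of $x$ are exactly the linear extensions of $E$. So $L(x)$ is the set of labels of the minimal elements of $E$, and these labels are distinct and commute. A filter (up-set) of $E$ can be listed last; with its induced order it is the heap of an element given by a suffix of a reduced word. By (H4) that element lies in $W_c$, and antichains of the filter are antichains of $E$. If $k$ is minimal with label $s$, then $E\setminus\{k\}$ is the heap of $sx$; so $sx\in W_c$ and $n(sx)\le n(x)$.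

Consider two conditions on the heap $P$ of a word:

(a) no convex chain in $P$ has $m$ elements with labels alternating $s,t,s,\dots$, where $3\le m=m_{st}<\infty$;

(b) no covering relation joins two elements with equal labels.

**Lemma 5.** The heap of $x\in W_c$ satisfies (a) and (b). Conversely, if the heap of a word satisfies (a) and (b), then the word is reduced and represents an element of $W_c$.

*Proof.* Let $x\in W_c$. The two elements of a cover form a convex set; if (b) failed, (H3) would give a reduced word with two equal adjacent letters, which is impossible. If (a) failed, (H3) would give a reduced word with a factor forbidden by (H4).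

Conversely, let $P$ satisfy (a) and (b). Two equal adjacent letters in a linear extension belong to comparable adjacent elements, that is, to a cover with equal labels; (b) excludes it. A factor $sts\cdots$ of $m_{st}\ge3$ letters in a linear extension is a chain by (H1), and it is convex by (H3); (a) excludes it. So the only braid moves applicable to any word in the commutation class are commutations, and no word in the class has two equal adjacent letters. By Tits the word is reduced. By Matsumoto all reduced words of its element arise from it by commutations, so the element lies in $W_c$. $\square$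

**Lemma 6 (mirror).** Let $1\ne x\in W_c$ be such that $L(sx)\subseteq L(x)$ for all $s\in L(x)$. Let $M=L(x)$, $x_M=\prod_{s\in M}s$, and $x=x_My$ (reduced). Then the word $y^{-1}\cdot x_M\cdot y$ is reduced, and $X=y^{-1}x_My$ lies in $W_c$. Hence $T_{y^{-1}}T_{x_M}T_y=T_X$.

*Proof.* Let $\mathrm{Min}$ be the set of minimal elements of the heap $E$ and $Y=E\setminus\mathrm{Min}$, the heap of $y$.

**Step 1: every $c\in Y$ lies above at least two elements of $\mathrm{Min}$.** This is where the hypothesis on $L$ enters. Replacing $c$ by a minimal element of $Y$ below it, we may assume that all elements strictly below $c$ are in $\mathrm{Min}$. There is at least one. Suppose there is only one, $k$. Let $s,t$ be the labels of $k,c$. Then $c$ covers $k$, so $s\ne t$ by (b). After removing $k$, the element $c$ is minimal, so $t\in L(sx)\subseteq L(x)$. So some $k'\in\mathrm{Min}$ has label $t$. It has the same label as $c$, so it is comparable to $c$; it is minimal and $c$ is not, so $k'\prec c$. Hence $k'=k$ and $t=s$, a contradiction.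

**Step 2: the mirrored heap.** We describe the heap $P=\overline Y\sqcup\mathrm{Min}\sqcup Y$ of the word $y^{-1}x_My$, where $\bar c$ denotes the mirror copy of $c\in Y$. The suffix $\mathrm{Min}\sqcup Y$ is a filter with induced order $E$, and the prefix $\overline Y\sqcup\mathrm{Min}$ is an ideal with the dual order of $E$. We claim: if $c,e\in Y$ have equal or non-commuting labels, then there are distinct $k,k'\in\mathrm{Min}$ with
$$\bar c\prec k\prec e,\qquad\bar c\prec k'\prec e\qquad\text{in }P.\tag{10}$$
Indeed $c$ and $e$ are equal or comparable in $E$. Let $f$ be the smaller one, and take distinct $k,k'\in\mathrm{Min}$ below $f$ by Step 1. They lie below both $c$ and $e$ in $E$.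

**Step 3: $P$ satisfies (b).** A covering relation inside the prefix or the suffix is one of $E$ or of its dual, so its labels differ. The remaining possibility is a cover of $\bar c$ by $e$ with equal labels; (10) excludes it, since $k$ lies strictly between.

**Step 4: $P$ satisfies (a).** A bad convex chain cannot lie in the prefix or in the suffix, since it would be a bad convex chain of $E$ or of its dual, and reversing a chain keeps it bad. So it contains some $\bar c$ and some $e$ with $c,e\in Y$. Their labels are in $\{s,t\}$ with $m_{st}\ge3$, hence equal or non-commuting. By (10) and convexity the chain contains $k$ and $k'$, which are incomparable, a contradiction.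

Lemma 5 now shows that the word is reduced and $X\in W_c$. Lengths add, so $T_{y^{-1}}T_{x_M}T_y=T_X$. $\square$

*Example.* For $x=132$: $M=\{1,3\}$, $y=2$, $X=2132$. For $x=12$ in $A_3$ the hypothesis fails ($2\in L(s_1x)\setminus L(x)$), and so does the conclusion: the mirrored heap of the word $212$ is a bad convex chain, $212=121\notin W_c$.

## 9. An alternating sum over subsets of the minimal elements

The mirror lemma gives one linear relation among the numbers $\varepsilon^d$ of $x$ and of some shorter elements.

Let $x,M,y,X$ be as in Lemma 6. For $M'\subseteq M$ let $x_{M'}=\prod_{s\in M'}s$ and $x(M')=x_{M'}y$. Identifying $M$ with $\mathrm{Min}$, the set $M'\cup Y$ is a filter of $E$ and is the heap of $x(M')$; the product is reduced, $x(M')\in W_c$, and $x(M)=x$.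

**Lemma 7.** Let $d\in D$ with $N=a(d)\ge|M|$. Then
$$\sum_{M'\subseteq M}(-1)^{|M\setminus M'|}\,\varepsilon^d_{x(M')}=\begin{cases}1&\text{if }|M|=N\text{ and }X=d,\\0&\text{otherwise.}\end{cases}\tag{11}$$

*Proof.* The letters of $M'$ commute, so $T_{x_{M'}}^2=\prod_{s\in M'}(1+\xi T_s)=\sum_{M''\subseteq M'}\xi^{|M''|}T_{x_{M''}}$, and
$$T_{x(M')^{-1}}T_{x(M')}=T_{y^{-1}}T_{x_{M'}}^2T_y=\sum_{M''\subseteq M'}\xi^{|M''|}\,T_{y^{-1}}T_{x_{M''}}T_y .$$
Apply $\lambda_d$ and Möbius inversion over the subsets of $M$; only $M''=M$ survives, and Lemma 6 applies to it: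
$$\sum_{M'\subseteq M}(-1)^{|M\setminus M'|}\lambda_d(T_{x(M')^{-1}}T_{x(M')})=\xi^{|M|}\lambda_d(T_{y^{-1}}T_{x_M}T_y)=\xi^{|M|}\lambda_d(T_X)=\xi^{|M|}v^{-N}r_{d,X}.$$
By (9) the left side lies in $\mathbb Z[v^{-1}]$ and its constant term is the left side of (11). On the right, $\xi^{|M|}v^{-N}=v^{|M|-N}(1-v^{-2})^{|M|}$ with $|M|\le N$, and $r_{d,X}\in\delta_{d,X}+v^{-1}\mathbb Z[v^{-1}]$. So the constant term is $\delta_{d,X}$ if $|M|=N$, and $0$ if $|M|<N$. $\square$

*Example.* Take $x=132$, so the relation involves $132,12,32,2$. By the star step, $d_{12}=d_{32}=d_2$, and $d_2=2$ because $C_2^2=[2]C_2$. Also $d_{132}=2132$. For $d=2132$, $N=2=|M|$, the left side of (11) is $1-0-0+0=1$, as it should be since $X=d$. For $d=2$ we have $N=1<|M|$, the lemma does not apply, and the alternating sum is $0-1-1+1=-1$. So the condition $N\ge|M|$ is needed.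

## 10. Proof that $a(w)=n(w)$

**Lemma 8 (vanishing).** Let $d\in D$, $x\in W_c$ and $n(x)<a(d)$. Then $\varepsilon^d_x=0$.

*Proof.* Let $N=a(d)$. We induct on $\ell(x)$.

**Start.** If $x=1$, then $N>0$, and $\lambda_d(T_1T_1)=v^{-N}r_{d,1}\in v^{-1}\mathbb Z[v^{-1}]$. By (9), $\varepsilon^d_1=0$.

**A star step exists.** Suppose there are $s\in L(x)$ and $t\in L(sx)\setminus L(x)$. Then $sx\in W_c$ is shorter and $n(sx)\le n(x)<N$. By Lemma 4 and induction, $\varepsilon^d_x=\varepsilon^d_{sx}=0$.

**No star step exists.** Then $L(sx)\subseteq L(x)$ for all $s\in L(x)$, and Lemmas 6 and 7 are available. The set $M$ labels an antichain, so $|M|\le n(x)<N$, and the right side of (11) is $0$. For $M'\subsetneq M$, the element $x(M')\in W_c$ is shorter and $n(x(M'))\le n(x)<N$, so $\varepsilon^d_{x(M')}=0$ by induction. So (11) reads $\varepsilon^d_x=0$. $\square$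

**Theorem 1.** For every Coxeter group $W$ and every $w\in W_c$: $a(w)=n(w)$. Moreover $a(d_w)=n(w)$.

*Proof.* **Upper bound.** Since $\varepsilon^{d_w}_w=1$, Lemma 8 shows that $n(w)<a(d_w)$ is impossible. With (8), $a(w)\le a(d_w)\le n(w)$.

**Lower bound.** It is known, but here is a proof. Let $I$ be a longest antichain of the heap of $w$ and $n=|I|$. An antichain is convex, so by (H3) it can be made consecutive, which gives a reduced factorization $w=w_1w_Iw_2$, where $w_I$ is the product of the (distinct, commuting) labels of $I$. By (1), $C_{sz}$ occurs in $C_sC_z$ whenever $sz>z$, and similarly on the right; building up $w$ from $w_I$ letter by letter gives $w\le_{LR}w_I$. By (2), $C_{w_I}^2=[2]^nC_{w_I}$, so $a(w_I)\ge n$. By Lemma 2, $a(w)\ge a(w_I)\ge n$.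

Together, $n(w)\le a(w)\le a(d_w)\le n(w)$, and all are equal. $\square$

So the conjecture is true. No boundedness assumption on $W$ was used.

## 11. The top longest antichain and the element $\delta(w)$

The proof above never identified $d_w$. In the examples, $d_{st}=t$ and $d_{132}=2132$; both are palindromes built around an antichain of the heap. We now make this general.

**Lemma 9.** Let $E$ be a finite poset and $n$ the size of its longest antichains. For longest antichains $A,B$ let $A\vee B$ and $A\wedge B$ be the sets of maximal and of minimal elements of $A\cup B$. Both are longest antichains. There is exactly one longest antichain $J$ with $J\vee A=J$ for all longest antichains $A$, and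
$$\text{for every longest antichain }A,\text{ each }j\in J\text{ satisfies }j\succeq a\text{ for some }a\in A.\tag{12}$$

*Proof.* Every element of $A\cup B$ lies in $A\vee B$ or in $A\wedge B$: otherwise $g\prec e\prec f$ in $A\cup B$; if $e\in A$, then $f,g\in B$, which is impossible since $g\prec f$; the case $e\in B$ is the same. Elements of $A\cap B$ are comparable to no other element of $A\cup B$, so they lie in both. Hence $|A\vee B|+|A\wedge B|\ge|A\cup B|+|A\cap B|=2n$. Both are antichains, so both have size $n$.

For a longest antichain $A$ let $\downarrow A$ be the set of elements below or equal to an element of $A$. Then $\downarrow(A\vee B)=\downarrow A\cup\downarrow B$, and $A$ is the set of maximal elements of $\downarrow A$. Choose $J$ with $\downarrow J$ of maximal size. Then $\downarrow(J\vee A)=\downarrow J\cup\downarrow A$ cannot be larger than $\downarrow J$, so it equals $\downarrow J$, and $J\vee A=J$. If $J'$ has the same property, then $J=J\vee J'=J'$.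

For (12): by maximality of $|A|$, $j$ is equal or comparable to some $a\in A$. If $j\prec a$, then $j\notin J\vee A=J$, a contradiction. So $j\succeq a$. $\square$

**The element $\delta(w)$.** Let $w\in W_c$ with heap $E$, $n=n(w)$, and let $J$ be the *top* longest antichain of Lemma 9. Let $F_2$ be the set of elements strictly above some element of $J$. Both $F_2$ and $J\sqcup F_2$ are filters, so $w=w_1w_Jw_2$ (reduced), where $w_2$ is the element of the filter $F_2$. Set
$$\delta(w)=w_2^{-1}w_Jw_2 .$$

*Examples.* For $w=st$ with $m_{st}\ge3$: $J$ is the element labelled $t$, $F_2=\emptyset$, $\delta(st)=t$. For $132$: $J$ is the pair labelled $1,3$, $w_2=2$, $\delta(132)=2132$. Let $2$ be joined to $1,3,4,5$ by $m=3$ and let all other pairs commute. Then $x=s_1s_3s_2s_4s_5$ is fully commutative, as each letter occurs once. Its heap has $1,3$ below $2$ below $4,5$. There are two longest antichains, labelled $\{1,3\}$ and $\{4,5\}$; $J$ is the second, and $\delta(x)=s_4s_5$.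

We shall often pass to filters that contain $J$:
$$\text{if }G\supseteq J\text{ is a filter of }E\text{ and }g\text{ its element, then }n(g)=n,\ g\text{ has top antichain }J\text{ and the same }F_2,\text{ and }\delta(g)=\delta(w).\tag{13}$$
Indeed the longest antichains of $G$ are the longest antichains of $E$ contained in $G$, and $J$ is one of them; $J\vee A$ depends only on $J\cup A$; and $F_2\subseteq G$ since $G$ is a filter.

**Theorem 2.** Let $w\in W_c$.

1. $d_w=\delta(w)=w_2^{-1}w_Jw_2$. This product is reduced, $\delta(w)\in W_c$ is an involution or $1$, $a(\delta(w))=\Delta(\delta(w))=n(w)$, and $w\sim_L\delta(w)$.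
2. $w\sim_{LR}w_I$ for every longest antichain $I$ of the heap of $w$.
3. If $w,w'\in W_c$ and $w\le_{LR}w'$, then $n(w)\ge n(w')$; so $n$ is constant on $W_c\cap(\text{two-sided cell})$.

## 12. Identifying $d_x$ with $\delta(x)$

Here we prove $d_x=\delta(x)$ for $x\in W_c$ by induction on $\ell(x)$. The same two cases as in Lemma 8 occur, but now we follow what happens to $J$. If $x=1$, then $\delta(1)=1$, and $d_1=1$ because $C_1C_1=C_1$. Let $x\ne1$ have heap $E$, $n=n(x)$ and top antichain $J$. By Theorem 1, $a(d_x)=n$.

**Case (i): there are $s\in L(x)$ and $t\in L(sx)\setminus L(x)$.** The purpose is to show that the star step does not touch $J$. Let $k$ be the minimal element labelled $s$ and $c$ the element labelled $t$ that is minimal in $E\setminus\{k\}$. Since $t\notin L(x)$, $c$ is not minimal in $E$, so $k$ is the only element strictly below $c$. We claim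
$$k\notin J.\tag{14}$$
Suppose $k\in J$ and put $J'=(J\setminus\{k\})\cup\{c\}$. An element of $J\setminus\{k\}$ strictly below $c$ would be $k$, and one equal to or above $c$ would be above $k\in J$; neither is possible. So $J'$ is an antichain of size $n$. Since $k\prec c$, $J\vee J'=J'\ne J$, contradicting the choice of $J$. This proves (14). So the filter $E\setminus\{k\}$ contains $J$, and $\delta(sx)=\delta(x)$ by (13). By Lemma 4, $\varepsilon^d_x=\varepsilon^d_{sx}$ for all $d\in D$, so $d_x=d_{sx}$. By induction $d_x=d_{sx}=\delta(sx)=\delta(x)$.

**Case (ii): otherwise.** Lemmas 6 and 7 apply. Identify $M$ with the set of minimal elements of $E$, and note $|M|\le n$. We first evaluate the terms of (11) for $d\in D$ with $a(d)=n$.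

*If $M'\not\supseteq M\cap J$, then $\varepsilon^d_{x(M')}=0$.* Some $i\in M\cap J$ has been removed. By (12), every longest antichain $A$ of $E$ has an element $a\preceq i$; as $i$ is minimal, $a=i$. So every longest antichain of $E$ contains $i$, hence $n(x(M'))<n$, and Lemma 8 applies.

*If $M'\supseteq M\cap J$, then $\delta(x(M'))=\delta(x)$ and $n(x(M'))=n$.* The filter $M'\cup Y$ contains $J$, because elements of $J$ outside $M$ lie in $Y$. Use (13).

Let $R=M\setminus J$.

*Subcase $R\ne\emptyset$.* Then $x(M')$ is shorter than $x$ for $M\cap J\subseteq M'\subsetneq M$, and by induction $d_{x(M')}=\delta(x(M'))=\delta(x)$ for all these $M'$. Taking $M'=M\cap J$, we see that $d:=\delta(x)$ lies in $D$, and $a(d)=n(x(M\cap J))=n$ by Theorem 1. So $\varepsilon^d_{x(M')}=1$ for all $M\cap J\subseteq M'\subsetneq M$. Writing $Q=M\setminus M'\subseteq R$, the left side of (11) is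
$$\varepsilon^d_x+\sum_{\emptyset\ne Q\subseteq R}(-1)^{|Q|}=\varepsilon^d_x-1,$$
because the sum over all $Q\subseteq R$ is $0$. The right side of (11) is $0$ or $1$. So $\varepsilon^d_x\ge1$, hence $\varepsilon^d_x=1$, that is, $d_x=\delta(x)$.

*Subcase $R=\emptyset$.* Then $M\subseteq J$. Each element of $J$ is equal to or above a minimal element, which lies in $J$, so it is equal to it. Thus $M=J$ and $Y=F_2$, so $y=w_2$ and $X=y^{-1}x_My=\delta(x)$. Apply (11) with $d=d_x$ and $N=a(d_x)=n=|M|$. All terms with $M'\subsetneq M=M\cap J$ vanish, and $\varepsilon^{d_x}_x=1$. So the left side is $1$, hence the right side is $1$, which means $d_x=X=\delta(x)$. $\square$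

*Example.* For $x=s_1s_3s_2s_4s_5$ above, $M$ is labelled $\{1,3\}$, $M\cap J=\emptyset$, and $L(s_1x)=\{3\}$, $L(s_3x)=\{1\}$, so we are in Case (ii) with $R=M$. With $d=s_4s_5$ the left side of (11) is $\varepsilon^d_x-1-1+1=\varepsilon^d_x-1$, which forces $\varepsilon^d_x=1$.

## 13. The involution $\delta(w)$ and the cells of $w$

It remains to prove the other assertions of Theorem 2. We may assume $w\ne1$, since for $w=1$ all of parts 1 and 2 are trivial.

**Step 1: $w_2^{-1}w_Jw_2$ is reduced, and $\delta(w)\in W_c$.** We want to apply the mirror lemma to $z=w_Jw_2$, the element of the filter $J\sqcup F_2$. Since $J\ne\emptyset$, $z\ne1$. Its minimal elements are exactly those of $J$, and $J$ is its top longest antichain by (13). If there were $s\in L(z)$ and $t\in L(sz)\setminus L(z)$, then (14), applied to $z$, would give a minimal element $k\notin J$, a contradiction. So $z$ satisfies the hypothesis of Lemma 6, with $x_M=w_J$ and $y=w_2$. Hence the word $w_2^{-1}w_Jw_2$ is reduced and $\delta(w)\in W_c$. Clearly $\delta(w)^2=1$. Since $\delta(w)=d_w\in D$, Theorem 1 gives $a(\delta(w))=\Delta(\delta(w))=n(w)$.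

**Step 2: $d_d=d$ for $d=\delta(w)$.** This says that $g_{d,d,d}$ has the largest possible degree, which Step 3 needs. Let $n=n(w)$. Since $d\in W_c$, Theorem 1 gives $n(d)=a(d)=n$. So $J$, of size $n$, is a longest antichain of the heap $P=\overline{F_2}\sqcup J\sqcup F_2$ of $d$. Let $T$ be the top longest antichain of $P$. By (12) with $A=J$, every element of $T$ is equal to or above an element of $J$, so $T\subseteq J\sqcup F_2$, the heap of $z$. There $T$ is an antichain of size $n=n(z)$, so $J\vee T=J$ because $J$ is the top longest antichain of $z$. But $T\vee J=T$ because $T$ is the top one of $P$. So $T=J$. The elements of $P$ strictly above $J$ are those of $F_2$, so $\delta(d)=w_2^{-1}w_Jw_2=d$, and by Section 12 $d_d=\delta(d)=d$. As $d^{-1}=d$, this means $\varepsilon^d_d=1$, and $g_{d,d,d}$ has degree $n$.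

**Step 3: $w\sim_Ld$.** We know $d=d_w\le_Lw$ from Lemma 3, and we need $w\le_Ld$. Compute the coefficient of $C_d$ in $C_{w^{-1}}C_wC_d$ in two ways:
$$\sum_ug_{w^{-1},w,u}\,g_{u,d,d}=\sum_ug_{w^{-1},u,d}\,g_{w,d,u}.$$
On the left, the term $u=d$ is $g_{w^{-1},w,d}\,g_{d,d,d}$, of degree $n+n$ because $d_w=d$ and $d_d=d$. By positivity the left side has degree at least $2n$, so some term on the right has degree at least $2n$. If $g_{w^{-1},u,d}\ne0$, then $d\le_Lu$ by (4), so $a(u)\le a(d)=n$ by Lemma 2, and $\deg g_{w,d,u}\le a(u)\le n$. By (7), $\deg g_{w^{-1},u,d}\le n$, with equality only for $u=w$. So the term of degree at least $2n$ is $u=w$, and $g_{w,d,w}\ne0$. By (4), $w\le_Ld$. This completes part 1.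

**Step 4: part 2.** The purpose is to reach $w_I$ from $w$ by one left and one right equivalence. Let $I$ be a longest antichain. Write $w=w_1'w_Iw_2'$ (reduced), where $w_2'$ collects the elements strictly above elements of $I$, and let $z=w_Iw_2'$, the element of the filter $G$ generated by $I$. By (12), $J\subseteq G$, so $\delta(z)=\delta(w)$ by (13). By part 1 for $w$ and for $z$,
$$w\sim_L\delta(w)=\delta(z)\sim_Lz .$$
Now consider $z^{-1}=w_2'^{-1}w_I$. Reversing words preserves full commutativity and turns the heap into its dual, so $z^{-1}\in W_c$. In the heap of $z$ the set of minimal elements is $I$; in the heap of $z^{-1}$ the set of maximal elements is $I$. It has size $n$, the width of the heap. It is the top longest antichain, since $I\vee A=I$ for every antichain $A$ of size $n$: each element of $A$ is equal to or below an element of $I$. Nothing lies above $I$. So $\delta(z^{-1})=w_I$, and part 1 gives $z^{-1}\sim_Lw_I$. Taking inverses, $z\sim_Rw_I^{-1}=w_I$. Altogether $w\sim_Lz\sim_Rw_I$, so $w\sim_{LR}w_I$.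

**Step 5: part 3.** If $w,w'\in W_c$ and $w\le_{LR}w'$, then $a(w)\ge a(w')$ by Lemma 2, that is, $n(w)\ge n(w')$ by Theorem 1. If $w\sim_{LR}w'$, both inequalities hold, so $n(w)=n(w')$. $\square$
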